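# Torsionless modules, trace maps, and a parity obstruction in global dimension four

## 1. Ideals of $K[t]/(t^2)$ and modules over $\operatorname{End}(K[t]/(t^2)\oplus K)$

Let $K$ be a field and $\Lambda_0=K[t]/(t^2)$. Its nonzero ideals are $Kt$ and $\Lambda_0$. The endomorphism ring of the ideal $\Lambda_0$ is $\Lambda_0$, which is not a division ring. The ideal $Q=Kt\cong K$ has endomorphism ring $K$. We test it in two ways.

First, every homomorphism $Q\to\Lambda_0$ is a scalar multiple of the inclusion. So $Q\otimes_K\operatorname{Hom}(Q,\Lambda_0)$ is one-dimensional, and the evaluation map $q\otimes f\mapsto f(q)$ into $\Lambda_0$ is injective with image $Kt$. Second, take the minimal projective presentation $\Lambda_0\xrightarrow{t}\Lambda_0\to Q\to0$ and apply $\operatorname{Hom}(-,\Lambda_0)$. The result is again multiplication by $t$ on $\Lambda_0$, with cokernel $K$; this cokernel is the transpose $\operatorname{Tr}Q$. The resolution $\cdots\xrightarrow{t}\Lambda_0\xrightarrow{t}\Lambda_0\to K$ tensored with $K$ has zero differentials. So $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)=\operatorname{Tor}_k(K,K)=K$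 for every $k$. The ideal $Q$ passes the first test and fails the second one as badly as possible.

The algebra $\Lambda_0$ has infinite global dimension. Let us replace it by the five-dimensional algebra
$$A_0=\operatorname{End}_{\Lambda_0}(\Lambda_0\oplus K).$$
Let $e_\Lambda,e_K$ be the two projections, $\iota:K\to\Lambda_0$, $1\mapsto t$, and $\kappa:\Lambda_0\to K$ the canonical map. Then $\kappa\iota=0$, and $\iota\kappa$ is multiplication by $t$. So $A_0$ has basis $e_\Lambda,e_K,\iota,\kappa,\iota\kappa$. The indecomposable projective left modules are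
$$A_0e_\Lambda=\langle e_\Lambda,\kappa,\iota\kappa\rangle,\qquad A_0e_K=\langle e_K,\iota\rangle .$$
Both are uniserial. Let $S_\Lambda,S_K$ be their simple tops. From top to bottom the composition factors are $S_\Lambda,S_K,S_\Lambda$ and $S_K,S_\Lambda$. Right multiplication by $\kappa$ maps $A_0e_K$ isomorphically onto $\langle\kappa,\iota\kappa\rangle$, so we have exact sequences
$$0\to A_0e_K\to A_0e_\Lambda\to S_\Lambda\to0,\qquad 0\to S_\Lambda\to A_0e_K\to S_K\to 0 .$$
Hence the simple modules have projective dimensions $1$ and $2$, and $\operatorname{gl\,dim}A_0=2$.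

Take $Q=S_\Lambda$. Its endomorphism ring is $K$. The socle of $A_0$ is $K\iota\kappa\oplus K\iota$, two copies of $Q$, so $\operatorname{Hom}(Q,A_0)$ is two-dimensional and the evaluation map $Q\otimes_K\operatorname{Hom}(Q,A_0)\to A_0$ is injective with image the socle. The presentation $A_0e_K\to A_0e_\Lambda\to Q$ dualizes to left multiplication by $\kappa$, a map $e_\Lambda A_0\to e_KA_0$ with $e_\Lambda\mapsto\kappa$, $\iota\mapsto0$, $\iota\kappa\mapsto0$. So $\operatorname{Tr}Q=e_KA_0/K\kappa$ is a simple right module. Finally $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)=0$ for $k\ge2$, simply because $Q$ has projective dimension $1$. Now $Q$ passes both tests.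

So the ring with infinite global dimension has no good module, and the ring with finite global dimension has one. Is finiteness of the global dimension the reason?

## 2. Three conditions on a torsionless module

Throughout, $A$ is a nonzero basic left and right artinian ring; "basic" means that $A/\operatorname{rad}A$ is a product of division rings. Write $Q^*=\operatorname{Hom}_A(Q,A)$. For a left module $Q$ this is a right module, via $(fa)(q)=f(q)a$.

**Definition (torsionless).** A left $A$-module $Q$ is torsionless if it embeds in a direct product of copies of ${}_AA$; equivalently, if the canonical map $Q\to Q^{**}$ is injective. For instance, submodules of projective modules are torsionless. Over $A_0$ the module $S_\Lambda$ is torsionless, but $S_K$ is not: the socle of $A_0$ involves only $S_\Lambda$, so $\operatorname{Hom}(S_K,A_0)=0$.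

**Definition (transpose).** Let $M$ be a finitely generated left $A$-module with minimal projective presentation $P_1\xrightarrow{f}P_0\to M\to0$. The transpose is the right $A$-module $\operatorname{Tr}M=\operatorname{Coker}(f^*:P_0^*\to P_1^*)$. We computed two examples in Section 1.

**Question.** Does $\operatorname{gl\,dim}A<\infty$ ensure the existence of a (finitely generated) torsionless left $A$-module $Q$ such that

- (a) $D=\operatorname{End}_A(Q)$ is a division ring,
- (b) the evaluation map $Q\otimes_D\operatorname{Hom}_A(Q,A)\to A$ is monic, and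
- (c) $\operatorname{Tor}^A_k(\operatorname{Tr}Q,Q)=0$ for $k\ge2$?

In (b) endomorphisms of $Q$ are written on the right of their arguments, so that $Q$ is a right $D$-module and $Q^*$ is a left $D$-module via $(df)(q)=f(qd)$. The question comes from "PROCEEDINGS OF THE", https://ring-theory-japan.com/ring/oldmeeting/old-proc/ring-sympo/(1989).pdf. Two facts are quoted with it, and we quote them too. If $\operatorname{proj\,dim}{}_AQ\le1$, then (c) holds automatically. If $2\le\operatorname{gl\,dim}A<\infty$, there is a torsionless left $A$-module satisfying (a) and (b) of projective dimension $\le\operatorname{gl\,dim}A-2$. So the answer is affirmative when $\operatorname{gl\,dim}A\le3$.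

We prove that in general the answer is no.

**Theorem 1.** For every field $K$ there is a basic finite dimensional $K$-algebra $A$ with $\operatorname{gl\,dim}A=4$ for which no torsionless left $A$-module satisfies (a), (b), (c).

**Theorem 2.** For every field $K$ and every integer $d\ge4$ there is a basic finite dimensional $K$-algebra of global dimension exactly $d$ for which no torsionless left module satisfies (a), (b), (c). Hence, using the quoted fact for $\operatorname{gl\,dim}\le3$: "$\operatorname{gl\,dim}\le d$ ensures the existence of $Q$" holds if and only if $d\le3$.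

*Conventions.* From Section 4 on, $K$ is a field and $V^\vee=\operatorname{Hom}_K(V,K)$. For a finite dimensional module $Z$ over a finite dimensional algebra, $P(Z)\to Z$ is a projective cover and $\Omega Z$ its kernel; recall that $\Omega Z\subseteq\operatorname{rad}P(Z)$. Also, $\operatorname{add}L$ is the class of direct summands of finite direct sums of copies of $L$. Recall that the left and right global dimensions of an artinian ring agree, and that for a finite dimensional algebra they equal the maximum of the projective dimensions of the simple modules.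

## 3. The trace map hidden in (c), and an Euler number

**Step 1: what (b) says about single homomorphisms.** Let $Q$ be torsionless with (a) and (b). By (a), $Q\neq0$, so $Q^*\ne0$. If $q\ne0$ and $f\neq0$, then $q\otimes f\ne0$ because $D$ is a division ring, so $f(q)\ne0$ by (b). Thus *every nonzero $f\in Q^*$ is injective*. In particular $Q$ embeds in $A$ and is finitely generated. Next, for an idempotent $e$ the space $Q\otimes_DQ^*e$ is a direct summand of $Q\otimes_DQ^*$, and $Q^*e=\operatorname{Hom}_A(Q,Ae)$. Hence (b) implies
$$\text{for every idempotent } e \text{ the evaluation map } Q\otimes_D\operatorname{Hom}_A(Q,Ae)\to Ae \text{ is monic.}\qquad(1)$$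

We also record the easiest source of modules with (a) and (b). *A simple module $Q$ with $Q^*\ne0$ is torsionless and satisfies (a) and (b).* Torsionless and (a) are clear, the latter by Schur's lemma. For (b), write an element of $Q\otimes_DQ^*$ as $\sum q_i\otimes f_i$ with $f_1,\dots,f_n$ independent over $D$. If the map $Q^n\to A$, $(v_i)\mapsto\sum f_i(v_i)$, had a nonzero kernel, the kernel would contain the image of a nonzero map $Q\to Q^n$, $v\mapsto(vd_1,\dots,vd_n)$, with $d_i\in D$. This gives $\sum d_if_i=0$, contrary to independence. So $\sum f_i(q_i)=0$ forces all $q_i=0$.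

**Step 2: condition (c) in terms of $Q^*$.** The purpose is to get rid of the transpose. Let $Q$ be finitely generated with minimal presentation $P_1\to P_0\xrightarrow{\rho}Q\to0$, and let $I$ be the image of $P_0^*\to P_1^*$. There are exact sequences
$$0\to Q^*\to P_0^*\to I\to0,\qquad 0\to I\to P_1^*\to\operatorname{Tr}Q\to0$$
with $P_0^*,P_1^*$ projective. The second gives $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)\cong\operatorname{Tor}_{k-1}(I,Q)$ for $k\ge2$. By the first this is $\operatorname{Tor}_{k-2}(Q^*,Q)$ for $k\ge3$, while for $k=2$ it is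
$$\operatorname{Tor}_1(I,Q)=\ker\big(Q^*\otimes_AQ\to P_0^*\otimes_AQ\cong\operatorname{Hom}_A(P_0,Q)\big).$$
The isomorphism sends $g\otimes q$ to $p\mapsto g(p)q$, and $Q^*\to P_0^*$ is $f\mapsto f\rho$. So the map sends $f\otimes q$ to $\tau(f\otimes q)\circ\rho$, where
$$\tau:Q^*\otimes_AQ\to\operatorname{End}_A(Q),\qquad\tau(f\otimes q)=f(-)q,$$
is the trace map. Since $\rho$ is onto, composing with $\rho$ is injective on $\operatorname{End}_A(Q)$. Hence $\operatorname{Tor}_2(\operatorname{Tr}Q,Q)\cong\ker\tau$, and
$$\text{(c)}\iff\operatorname{Tor}_k^A(Q^*,Q)=0\text{ for all }k\ge1\text{ and }\tau\text{ is injective.}\qquad(2)$$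
If $\tau$ is surjective, then $\mathrm{id}_Q=\sum f_i(-)q_i$ for some $f_i\in Q^*$, $q_i\in Q$, and $Q$ is projective by the dual basis lemma.

**Step 3: where small projective dimension stops helping.** The first approach to a positive answer is the one that worked for $A_0$: find $Q$ with (a), (b) and projective dimension at most $1$, so that all $\operatorname{Tor}_k(-,Q)$ with $k\ge2$ vanish. By the quoted fact this succeeds for $\operatorname{gl\,dim}A\le3$. When $\operatorname{gl\,dim}A=4$, the quoted fact only gives a $Q$ with projective dimension $\le2$. Then $\operatorname{Tor}_k(\operatorname{Tr}Q,Q)=0$ for $k\ge3$, and exactly one group is left uncontrolled, namely $\operatorname{Tor}_2(\operatorname{Tr}Q,Q)\cong\ker\tau$. Nothing said so far makes $\tau$ injective.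

**Step 4: a number that decides.** To prove that (c) fails for *all* candidates we do not compute the Tor groups one by one; we use their alternating sum.

**Lemma 1.** Let $A$ be a finite dimensional $K$-algebra of finite global dimension and $Q$ a finite dimensional left $A$-module with $\operatorname{End}_A(Q)=K$. Put $\chi(Q)=\sum_k(-1)^k\dim\operatorname{Tor}^A_k(Q^*,Q)$. If (c) holds, then $\chi(Q)\in\{0,1\}$, and $\chi(Q)=1$ only if $Q$ is projective. In particular, if $Q$ is not projective and $\chi(Q)$ is odd, then (c) fails.

*Proof.* By (2), (c) gives $\chi(Q)=\dim Q^*\otimes_AQ$, and $\tau$ embeds $Q^*\otimes_AQ$ in $\operatorname{End}_A(Q)=K$. So $\chi(Q)\le1$, and if $\chi(Q)=1$, then $\tau$ is bijective and $Q$ is projective by Step 2. $\square$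

Over $A_0$ both values occur. For $Q=A_0e_K$ we get $Q^*=e_KA_0$ and $\chi(Q)=\dim e_KA_0e_K=1$. For $Q=S_\Lambda$ we shall see in Section 4 that $Q^*\cong e_KA_0$, so $\chi(Q)=\dim e_KS_\Lambda=0$.

The plan is therefore to build $A$ so that every $Q$ with (a) and (b) has $\operatorname{End}_A(Q)=K$, is not projective, and has odd $\chi(Q)$.

## 4. Endomorphism algebras over a symmetric local algebra

The algebra $A_0$ suggests the shape $A=\operatorname{End}_\Lambda(\Lambda\oplus\cdots)$. This section shows that with this shape the module $Q^*$ does not depend on $Q$.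

**Setting.** $\Lambda$ is a finite dimensional local $K$-algebra with radical $J$, with $\Lambda/J=K$ and $\Lambda\ne K$. There is a linear form $\pi:\Lambda\to K$ such that $\pi(ab)=\pi(ba)$ and the bilinear form $\pi(ab)$ is nondegenerate; one says that $\Lambda$ is *symmetric*. For example, $\Lambda_0=K[t]/(t^2)$ with $\pi$ the coefficient of $t$. $\Lambda$-modules are finite dimensional left modules. $M$ is a direct sum of pairwise non-isomorphic indecomposable $\Lambda$-modules, one of which is $\Lambda$ itself, such that $\operatorname{End}_\Lambda(Y)/\operatorname{rad}=K$ for each summand $Y$. Finally $A=\operatorname{End}_\Lambda(M)$.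

By the textbook description of the radical of such an endomorphism ring, $\operatorname{rad}A$ consists of the matrices with diagonal entries in $\operatorname{rad}\operatorname{End}(Y)$. So $A$ is basic, and it has one simple module on each side for each summand $Y$, all one-dimensional. Let $e_Y\in A$ be the projection to $Y$. Then
$$Ae_Y=\operatorname{Hom}_\Lambda(Y,M),\qquad e_YA=\operatorname{Hom}_\Lambda(M,Y),\qquad e_XAe_Y=\operatorname{Hom}_\Lambda(Y,X).$$
$M$ is a left $A$-module and a left $\Lambda$-module, and the two actions commute.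

**Step 1: facts about $\Lambda$.** These are what the form $\pi$ is for.

*Socle.* Let $a\in\Lambda$. If $\pi(ja)=0$ for all $j\in J$, then $\pi(\lambda ja)=0$ for all $\lambda\in\Lambda$, $j\in J$, so $ja=0$ by nondegeneracy. Thus $\{a:Ja=0\}$ is the orthogonal complement of $J$, which is one-dimensional. By symmetry $\{a:aJ=0\}$ is the same space. Write it as $Ks$. Every simple left ideal is killed by $J$, so $Ks$ is the only one, and every nonzero left ideal contains $s$.

*Maps to $\Lambda$.* For every $\Lambda$-module $Y$ the map
$$\operatorname{Hom}_\Lambda(Y,\Lambda)\to Y^\vee,\qquad f\mapsto\pi f\qquad(3)$$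
is bijective. Indeed, for $\varphi\in Y^\vee$ and $y\in Y$ the functional $\lambda\mapsto\varphi(\lambda y)$ equals $\lambda\mapsto\pi(\lambda a)$ for a unique $a\in\Lambda$. Put $f(y)=a$. Then $f$ is linear; it is $\Lambda$-linear since $\varphi(\lambda\mu y)=\pi(\lambda\mu f(y))$ shows $f(\mu y)=\mu f(y)$; and $\pi f=\varphi$ by taking $\lambda=1$. It is the only such $f$, since $\pi f=\varphi$ implies $\pi(\lambda f(y))=\varphi(\lambda y)$.

*Projective equals injective.* By (3), $\operatorname{Hom}_\Lambda(-,\Lambda)$ is exact, so $\Lambda$ is injective, and so are all projective modules, which are the modules $\Lambda^r$. Conversely, by (3) the maps $Y\to\Lambda$ separate the elements of $Y$, so every $Y$ embeds in some $\Lambda^r$; if $Y$ is injective, it is a summand and hence projective.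

**Step 2: the left $A$-module $M$.** We show that $M$ is an indecomposable projective and injective $A$-module which detects all torsionless modules. Evaluation at $1$ gives $Ae_\Lambda=\operatorname{Hom}_\Lambda(\Lambda,M)\cong M$. By (3) with $Y=M$, $f\mapsto\pi f$ is an isomorphism $e_\Lambda A=\operatorname{Hom}_\Lambda(M,\Lambda)\to M^\vee$, and it is right $A$-linear because both actions are $f\mapsto f\circ a$. Hence $M\cong(e_\Lambda A)^\vee$. Since $e_\Lambda A$ is projective with simple top, $M$ is injective with simple socle. By adjunction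
$$\operatorname{Hom}_A(X,M)\cong\operatorname{Hom}_A(X,(e_\Lambda A)^\vee)\cong(e_\Lambda A\otimes_AX)^\vee=(e_\Lambda X)^\vee\qquad(4)$$
for every finite dimensional left $A$-module $X$. Finally, an epimorphism $p:\Lambda^r\to M$ gives an embedding of left $A$-modules
$$A=\operatorname{Hom}_\Lambda(M,M)\hookrightarrow\operatorname{Hom}_\Lambda(\Lambda^r,M)\cong M^r,\qquad a\mapsto ap.\qquad(5)$$

**Step 3: all candidates have the same dual.** Put
$$G=\operatorname{Hom}_\Lambda(M,K),$$
a right $A$-module via $(\varphi a)(m)=\varphi(am)$.

**Lemma 2.** Let $X$ be a finite dimensional left $A$-module such that $D_X=\operatorname{End}_A(X)$ is a division ring, $\operatorname{Hom}_A(X,M)\neq0$, and the evaluation map $X\otimes_{D_X}\operatorname{Hom}_A(X,M)\to M$ is monic. Then $D_X=K$, $\dim e_\Lambda X=1$, and $\operatorname{Hom}_A(X,A)\cong G$ as right $A$-modules. If moreover no summand of $M$ has dimension $1$, then $X$ is not projective.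

*Proof.* As in Section 3, every nonzero $f\in\operatorname{Hom}_A(X,M)$ is injective. Suppose $f_1,f_2$ were independent over $D_X$. If $f_1(v_1)=f_2(v_2)$, then $v_1\otimes f_1-v_2\otimes f_2$ goes to $0$, so it is $0$, and $v_1=v_2=0$. Thus $f_1(X)\cap f_2(X)=0$. This is impossible, since both submodules are nonzero and $M$ has simple socle. So $\dim_{D_X}\operatorname{Hom}_A(X,M)=1$.

Let $f\neq0$ and $\lambda\in J$. Multiplication by $\lambda$ on $M$ is a nilpotent $A$-endomorphism. Its kernel is a nonzero submodule, so it contains $\operatorname{soc}({}_AM)$, and $\operatorname{soc}({}_AM)\subseteq f(X)$. Hence $\lambda f\in\operatorname{Hom}_A(X,M)$ is not injective, so $\lambda f=0$. This proves $Jf(X)=0$. Now $e_\Lambda f(X)\subseteq e_\Lambda M=\Lambda$ is killed by $J$, so $e_\Lambda f(X)\subseteq Ks$, and $\dim e_\Lambda X\le1$ as $f$ is injective. By (4), $(e_\Lambda X)^\vee\cong\operatorname{Hom}_A(X,M)\ne0$. So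
$$\dim_Ke_\Lambda X=1=\dim_K\operatorname{Hom}_A(X,M)=\dim_KD_X ,$$
and $D_X=K$. The $\Lambda$-module $\operatorname{Hom}_A(X,M)$ is one-dimensional, hence isomorphic to $\Lambda/J=K$.

Consider
$$\operatorname{Hom}_A(X,A)=\operatorname{Hom}_A(X,\operatorname{Hom}_\Lambda(M,M))\to\operatorname{Hom}_\Lambda(M,\operatorname{Hom}_A(X,M)),\quad F\mapsto\big(m\mapsto(v\mapsto F(v)(m))\big).$$
Here $v\mapsto F(v)(m)$ is $A$-linear since $F(av)=aF(v)$, and the dependence on $m$ is $\Lambda$-linear since each $F(v)$ is. The inverse is $H\mapsto(v\mapsto(m\mapsto H(m)(v)))$. The map is right $A$-linear, because $(Fa)(v)(m)=(F(v)a)(m)=F(v)(am)$. So $\operatorname{Hom}_A(X,A)\cong\operatorname{Hom}_\Lambda(M,K)=G$.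

Finally, $X$ is indecomposable. If it were projective, then $X\cong Ae_Y$ for some summand $Y$, and by (3) $1=\dim e_\Lambda X=\dim\operatorname{Hom}_\Lambda(Y,\Lambda)=\dim Y$. $\square$

*Every torsionless $Q$ over $A$ with (a) and (b) satisfies the hypotheses of Lemma 2.* It is finite dimensional by Section 3. As $Q^*\ne0$, (5) gives $\operatorname{Hom}_A(Q,M)\neq0$. As $M\cong Ae_\Lambda$, (1) with $e=e_\Lambda$ gives the last hypothesis.

**Step 4: a summand $K$ of $M$ spoils everything.** The obvious way to imitate $A_0$ is to take $M=\Lambda\oplus\bigoplus_i\Lambda/J^i$, which contains $K=\Lambda/J$. This can never give a counterexample. Suppose $K$ is a summand of $M$, and let $Q=S_\Lambda=Ae_\Lambda/\operatorname{rad}Ae_\Lambda$. By (4), $\operatorname{Hom}_A(Q,M)\cong(e_\Lambda Q)^\vee\ne0$, and $M\cong Ae_\Lambda$, so $Q^*\ne0$. By Section 3, $Q$ is torsionless with (a) and (b). Lemma 2 gives $Q^*\cong G=\operatorname{Hom}_\Lambda(M,K)=e_KA$, which is projective. So $\operatorname{Tor}_k(Q^*,Q)=0$ for $k\ge1$, and $Q^*\otimes_AQ=e_KS_\Lambda=0$. By (2), (c) holds. The exact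 point of failure is that $G$ is projective, and so $\chi(Q)=0$ is even. We need a module $M$ without $K$ as a summand, and then we need to know $\chi$.

## 5. The Euler number modulo two

Keep the setting of Section 4 and suppose $\operatorname{gl\,dim}A<\infty$. For a $\Lambda$-module $Y$ put
$$\nu_Y=\dim Y/JY=\dim\operatorname{Hom}_\Lambda(Y,K),$$
the minimal number of generators. Let $\mu_X\in\mathbb Z$ be the alternating sum of the multiplicities of $e_XA$ in a finite projective resolution of $G$. Let $C$ be the square matrix with entries $C_{YX}=\dim\operatorname{Hom}_\Lambda(Y,X)=\dim e_XAe_Y$, indexed by the summands of $M$.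

**Lemma 3.** $C$ is invertible over $\mathbb Z$, and
$$C\mu=(\nu_Y)_Y.\qquad(6)$$
If $\nu_Y\equiv\dim Y\pmod2$ for every summand $Y$ of $M$, then $\mu_\Lambda$ is odd, $\mu_X$ is even for $X\neq\Lambda$, and for every $X$ as in Lemma 2 the sum $\sum_k(-1)^k\dim\operatorname{Tor}^A_k(G,X)$ is odd.

*Proof.* The simple right modules are one-dimensional, so $C_{YX}=\dim(e_XA)e_Y$ is the multiplicity of the simple module at $Y$ in $e_XA$. In terms of the basis of simple classes of the Grothendieck group of finite dimensional right modules, column $X$ of $C$ is the class $[e_XA]$. Since every module has a finite projective resolution, these classes generate the group. So $C$ is surjective over $\mathbb Z$, hence invertible. The dimension of $Ge_Y=\operatorname{Hom}_\Lambda(Y,K)$ is $\nu_Y$, and computing it from a projective resolution of $G$ gives $\sum_XC_{YX}\mu_X$. This is (6).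

By (3), the $\Lambda$-column of $C$ is $(\dim\operatorname{Hom}_\Lambda(Y,\Lambda))_Y=(\dim Y)_Y$. If $\nu_Y\equiv\dim Y$ for all $Y$, then $C\mu\equiv C\delta_\Lambda\pmod 2$, where $\delta_\Lambda$ is the unit vector at $\Lambda$. As $C$ is invertible modulo $2$, $\mu\equiv\delta_\Lambda\pmod2$. Tensoring a finite projective resolution of $G$ with $X$, and using $e_YA\otimes_AX=e_YX$, we get
$$\sum_k(-1)^k\dim\operatorname{Tor}_k^A(G,X)=\sum_Y\mu_Y\dim e_YX\equiv\dim e_\Lambda X=1\pmod2.\qquad\square$$

For $A_0$, in the order $\Lambda_0,K$, one has $C=\begin{pmatrix}2&1\\1&1\end{pmatrix}$ and $\nu=(1,1)$, so $\mu=(0,1)$. This matches $G=e_KA_0$. The congruence fails at $Y=\Lambda_0$, where $\dim Y=2$ and $\nu_Y=1$.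

**Lemma 4.** In the setting of Section 4, suppose that $\operatorname{gl\,dim}A<\infty$, that $\nu_Y\equiv\dim Y\pmod 2$ for every summand $Y$ of $M$, and that no summand has dimension $1$. Then no torsionless left $A$-module satisfies (a), (b), (c).

*Proof.* Let $Q$ be torsionless with (a) and (b). By the end of Step 3 in Section 4, Lemma 2 applies to $Q$: $\operatorname{End}_A(Q)=K$, $Q^*\cong G$, and $Q$ is not projective. By Lemma 3, $\chi(Q)=\sum(-1)^k\dim\operatorname{Tor}_k(G,Q)$ is odd. By Lemma 1, (c) fails. $\square$

It remains to find $\Lambda$ and $M$ that meet these requirements, with $\operatorname{gl\,dim}A=4$.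

## 6. A nine-dimensional symmetric algebra

**The algebra.** Let $W=\{xxx,\ xyz,\ yzx,\ zxy\}$. This set of words is closed under cyclic rotation. Let $\Lambda$ have basis $1,x,y,z,w,\alpha,\beta,\gamma,s$, where $1$ is the identity and the only nonzero products of the other basis elements are
$$xx=yz=\alpha,\quad xy=\beta,\quad zx=\gamma,\quad ww=s,\quad x\alpha=\alpha x=z\beta=\beta z=y\gamma=\gamma y=s.\qquad(7)$$
To remember this, call $\alpha,\beta,\gamma$ the partners of $x,z,y$. A letter times its partner, in either order, is $s$. For $a,b\in\{x,y,z\}$ the product $ab$ is the partner of the letter $c$ with $abc\in W$, if there is such a $c$, and it is $0$ otherwise.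

*Associativity.* Let $a,b,c\in\{x,y,z,w\}$. If all three are among $x,y,z$, then $(ab)c=s$ exactly when $abc\in W$, and $a(bc)=s$ exactly when $bca\in W$; these conditions agree since $W$ is closed under rotation, and otherwise both products are $0$. If some letter is $w$, then a product of two letters is nonzero only for $ww=s$ or for two letters among $x,y,z$ whose product is $\alpha,\beta$ or $\gamma$; since $s$ times a letter is $0$ and $w$ times $\alpha,\beta,\gamma$ is $0$ on both sides, $(ab)c=a(bc)=0$. If one of $a,b,c$ is in $\{\alpha,\beta,\gamma,s\}$ and none is $1$, both sides are $0$: a product of two elements of $\{\alpha,\beta,\gamma,s\}$ is $0$, a product of such an element with a letter lies in $Ks$, and $s$ kills all basis elements other than $1$.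

*Radical.* Let $J$ be the span of all basis elements except $1$. It is an ideal with $J^2=\langle\alpha,\beta,\gamma,s\rangle$, $J^3=Ks$ and $J^4=0$. So $\Lambda$ is local with radical $J$ and $\Lambda/J=K$.

*Form.* Let $\pi$ be the coefficient of $s$. For basis elements $a,b$ one has $\pi(ab)=1$ exactly for the pairs $\{1,s\},\{x,\alpha\},\{z,\beta\},\{y,\gamma\},\{w,w\}$ in either order, and $\pi(ab)=0$ otherwise. The Gram matrix is a symmetric permutation matrix. So $\Lambda$ is symmetric, and its socle is $Ks=J^3\cong K$.

**The module.** Let $N=\Lambda/J\oplus\Lambda/J^2\oplus\Lambda/J^3$. By Step 4 of Section 4, $\Lambda\oplus N$ is useless, because it contains $K$. One syzygy does not help either, since $\Omega(\Lambda/J^i)=J^i$ and $\Lambda\oplus\Omega N=\Lambda\oplus J\oplus J^2\oplus J^3$ contains $J^3\cong K$. We take two syzygies. Since $\Omega^2(\Lambda/J^3)=\Omega(J^3)\cong\Omega K=J$, we have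
$$M=\Lambda\oplus\Omega^2N=\Lambda\oplus J\oplus\Omega J\oplus\Omega J^2,\qquad A=\operatorname{End}_\Lambda(M).$$
(Over $K[t]/(t^m)$ this would be futile: there $\Omega(\Lambda/J^i)=J^i\cong\Lambda/J^{m-i}$, so $\Omega^2$ brings back $K$.)

**Lemma 5.** For $Y=\Lambda,\ J,\ \Omega J,\ \Omega J^2$ one has
$$(\dim Y,\nu_Y)=(9,1),\ (8,4),\ (28,14),\ (23,11).$$
In particular $\nu_Y\equiv\dim Y\pmod2$ for all four, and no dimension is $1$.

*Proof.* The first two are clear. (The letter $w$ is needed already for the first: without $w$ the dimension would be $8$, while $\nu_\Lambda=1$.) We write $(a)_u$ for the element $a$ placed in coordinate $u$ of a free module, and $J^{\oplus r}$ for $r$ copies of $J$. The only nonzero products of two letters are $xx=\alpha$, $zx=\gamma$, $xy=\beta$, $yz=\alpha$, $ww=s$.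

*The module $\Omega J$.* It is the kernel of $\Lambda^4\to J$, $(a_x,a_y,a_z,a_w)\mapsto a_xx+a_yy+a_zz+a_ww$, of dimension $36-8=28$. It lies in $J^{\oplus4}$, because $x,y,z,w$ are independent modulo $J^2$. On $(J^2)^{\oplus4}$, of dimension $16$, the map has image $J^3=Ks$, so $\Omega J\cap(J^2)^{\oplus4}$ has dimension $15$. Moreover $\Omega J$ contains the $13$ elements
$$\begin{aligned}&(y)_x,(w)_x;\quad(y)_y,(z)_y,(w)_y;\quad(x)_z,(z)_z,(w)_z;\quad(x)_w,(y)_w,(z)_w;\\&(x)_x-(y)_z;\quad(w)_w-(\alpha)_x .\end{aligned}$$
For the first eleven, the letter times the generator of its coordinate is $0$. For the last two, $xx-yz=\alpha-\alpha=0$ and $ww-\alpha x=s-s=0$. They are independent modulo $(J^2)^{\oplus4}$, and $13+15=28$. So these elements together with $\Omega J\cap(J^2)^{\oplus4}$ span $\Omega J$.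

To find $J\,\Omega J$ we multiply the $13$ elements by letters on the left. The nonzero results are:

- from $(y)_x,(w)_x$: $(\beta)_x$, $(s)_x$;
- from $(y)_y,(z)_y,(w)_y$: $(\beta)_y$, $(\alpha)_y$, $(s)_y$;
- from $(x)_z,(z)_z,(w)_z$: $(\alpha)_z$ and $(\gamma)_z$, then $(\alpha)_z$, then $(s)_z$;
- from $(x)_w,(y)_w,(z)_w$: $(\alpha)_w$ and $(\gamma)_w$, then $(\beta)_w$, then $(\alpha)_w$;
- from $(x)_x-(y)_z$: $x$ gives $(\alpha)_x-(\beta)_z$, and $z$ gives $(\gamma)_x$;
- from $(w)_w-(\alpha)_x$: $x$ gives $-(s)_x$, and $w$ gives $(s)_w$.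

The span has basis
$$(\beta)_x,(s)_x,(\gamma)_x;\ (\beta)_y,(\alpha)_y,(s)_y;\ (\alpha)_z,(\gamma)_z,(s)_z;\ (\alpha)_w,(\beta)_w,(\gamma)_w,(s)_w;\ (\alpha)_x-(\beta)_z,$$
which is $14$ elements. The other contributions to $J\,\Omega J$ are products of letters with $\Omega J\cap(J^2)^{\oplus4}$ and products of $J^2$ with $\Omega J\subseteq J^{\oplus4}$. They lie in $(J^3)^{\oplus4}=(Ks)^{\oplus4}$, which is already in the span. So $\dim J\,\Omega J=14$ and $\nu_{\Omega J}=28-14=14$.

*The module $\Omega J^2$.* The left module $J^2$ is minimally generated by $\alpha,\beta,\gamma$. So $\Omega J^2$ is the kernel of $\Lambda^3\to J^2$, $(a_1,a_2,a_3)\mapsto a_1\alpha+a_2\beta+a_3\gamma$, of dimension $27-4=23$. It contains $(J^2)^{\oplus3}$, of dimension $12$, as $J^4=0$. It also contains the $11$ elements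
$$(y)_1,(z)_1,(w)_1;\quad(x)_2,(y)_2,(w)_2;\quad(x)_3,(z)_3,(w)_3;\quad(x)_1-(z)_2;\quad(x)_1-(y)_3,$$
because the only nonzero products of letters with $\alpha,\beta,\gamma$ are $x\alpha=z\beta=y\gamma=s$. These are independent modulo $(J^2)^{\oplus3}$, so together they span. Since $\Omega J^2\subseteq J^{\oplus3}$, we have $J\,\Omega J^2\subseteq(J^2)^{\oplus3}$. Conversely $J\,\Omega J^2$ contains:

- $(\beta)_1=x(y)_1$, $(\alpha)_1=y(z)_1$, $(s)_1=w(w)_1$, and $(\gamma)_1=z\big((x)_1-(z)_2\big)$;
- $(\alpha)_2=x(x)_2$, $(\gamma)_2=z(x)_2$, $(\beta)_2=x(y)_2$, $(s)_2=w(w)_2$;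
- $(\alpha)_3=x(x)_3$, $(\gamma)_3=z(x)_3$, $(s)_3=w(w)_3$, and $(\alpha)_1-(\beta)_3=x\big((x)_1-(y)_3\big)$, hence $(\beta)_3$.

So $J\,\Omega J^2=(J^2)^{\oplus3}$ and $\nu_{\Omega J^2}=23-12=11$. $\square$

## 7. The four summands are indecomposable with residue field $K$

To be in the setting of Section 4 we need the following.

**Lemma 6.** The four summands of $M$ are indecomposable and pairwise non-isomorphic, and $\operatorname{End}_\Lambda(Y)/\operatorname{rad}=K$ for each of them.

*Proof.* The dimensions differ. For $Y=\Lambda$ we have $\operatorname{End}(Y)=\Lambda^{op}$. For $i=1,2,3$ the module $\Lambda/J^i$ is indecomposable, since it has simple top; it is not projective, since its dimension $1$, $5$ or $8$ is not a multiple of $9$; and $\operatorname{End}(\Lambda/J^i)\cong(\Lambda/J^i)^{op}$ is local with residue field $K$. The other summands of $M$ are of the form $\Omega^2(\Lambda/J^i)$. So it suffices to show: *if $Z$ is indecomposable and not projective, and $\operatorname{End}(Z)$ has residue field $K$, then the same holds for $\Omega Z$.* Recall that projective and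 injective $\Lambda$-modules coincide.

**Step 1: $\Omega Z$ has no nonzero projective summand.** Such a summand $I_0$ would be injective, so it would be a direct summand of $P(Z)$ contained in $JP(Z)$. Then $I_0=I_0\cap JP(Z)=JI_0$, and $I_0=0$ by Nakayama. Note also $\Omega Z\ne0$, as $Z$ is not projective; so $\Omega Z$ is not projective.

**Step 2: $P(Z)$ is an injective envelope of $\Omega Z$.** Since $P(Z)$ is injective, $P(Z)=I'\oplus I$ with $I\supseteq\Omega Z$ an injective envelope. Then $Z\cong I'\oplus I/\Omega Z$. If $I'\ne0$, then $Z\cong I'$ would be projective. So $I'=0$.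

**Step 3: $\Omega Z$ is indecomposable.** If $\Omega Z=Y_1\oplus Y_2$ with $Y_i\neq0$, then $P(Z)=I(Y_1)\oplus I(Y_2)$ with $I(Y_i)$ an injective envelope of $Y_i$, and $Z\cong I(Y_1)/Y_1\oplus I(Y_2)/Y_2$. Both terms are nonzero, since $Y_i$ is not injective by Step 1. This contradicts indecomposability of $Z$.

**Step 4: the residue field.** Let $\underline{\operatorname{End}}(\Omega Z)$ be the stable endomorphism ring, the quotient of $\operatorname{End}(\Omega Z)$ by the ideal of maps that factor through projectives. (For $K$ over $\Lambda_0$ it is $K$, as a composite $K\to\Lambda_0^r\to K$ is $0$.) Lift $\psi\in\operatorname{End}(Z)$ to $P(Z)$ and restrict to $\Omega Z$. Two lifts differ by a map $P(Z)\to\Omega Z$, whose restriction to $\Omega Z$ factors through $P(Z)$. So we get a well defined ring homomorphism $\operatorname{End}(Z)\to\underline{\operatorname{End}}(\Omega Z)$. It is onto: any $\varphi\in\operatorname{End}(\Omega Z)$ extends to a map $P(Z)\to P(Z)$, as $P(Z)$ is injective, and this induces some $\psi\in\operatorname{End}(Z)$ which is sent to the class of $\varphi$.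 The ring $\underline{\operatorname{End}}(\Omega Z)$ is nonzero, since otherwise the identity of $\Omega Z$ would factor through a projective and $\Omega Z$ would be projective. So it is a nonzero quotient of the local rings $\operatorname{End}(Z)$ and $\operatorname{End}(\Omega Z)$. A nonzero quotient of a local ring has the same residue field, so all three have residue field $K$. $\square$

## 8. Resolutions by summands of $M$, and $\operatorname{gl\,dim}A\le4$

**Definition.** Let $L$ be a $\Lambda$-module having $\Lambda$ as a summand. An $L$-resolution of length $\le r$ of $Z$ is an exact sequence $0\to L_r\to\cdots\to L_0\to Z\to0$ with $L_i\in\operatorname{add}L$ which stays exact under $\operatorname{Hom}_\Lambda(L,-)$. For example, over $\Lambda_0$ with $L=\Lambda_0\oplus K$ the sequence $0\to K\to\Lambda_0\to K\to0$ is not an $L$-resolution of $K$, since $\mathrm{id}_K$ does not lift to $\Lambda_0$; but $0\to K\to K\to0$ is one, of length $0$.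

From now on $\Lambda,N,M,A$ are as in Section 6.

**Lemma 7.** Every $Z$ without nonzero projective summands has a $(\Lambda\oplus N)$-resolution of length $\le2$.

*Proof.* **Step 1: $J^3Z=0$.** If $sv\neq0$ for some $v\in Z$, the map $\Lambda\to Z$, $\lambda\mapsto\lambda v$, has a kernel that does not contain $s$, so it is injective. It splits, as $\Lambda$ is injective, and $Z$ has a summand $\Lambda$, a contradiction. Since $J^3=Ks$, the claim follows.

**Step 2: induction on the Loewy length.** We show for $l=1,2,3$ that every $Z$ with $J^lZ=0$ has a resolution of length $\le l-1$. For $l=1$, $Z\in\operatorname{add}(\Lambda/J)$. Let $l\ge2$ and $Z'=\{v\in Z:J^{l-1}v=0\}$, a submodule. Choose $z_1,\dots,z_c\in Z$ giving a basis of $Z/(Z'+JZ)$. Put $Q_l=(\Lambda/J^l)^c\to Z$ with the $j$-th generator going to $z_j$, and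
$$Q'=\bigoplus_{i<l}(\Lambda/J^i)\otimes_K\operatorname{Hom}_\Lambda(\Lambda/J^i,Z)\to Z',$$
the evaluation map; its image lies in $Z'$ as $J^i$ with $i\le l-1$ kills $\Lambda/J^i$.

- The map $Q'\to Z'$ is onto, as each $v\in Z'$ is the image of $1$ under some map $\Lambda/J^{l-1}\to Z$. So the image of $Q_l\oplus Q'\to Z$ contains $Z'$ and the $z_j$, and the map is onto by Nakayama.
- Every map $\Lambda/J^i\to Z$ with $i<l$ lifts to $Q'$ by construction.
- Every map from $\Lambda/J^i$ with $i\ge l$, or from $\Lambda$, to $Z$ lifts to $Q_l\oplus Q'$: since $J^l$ kills $Z$, $Q_l$ and $Q'$, such maps correspond to elements, and $Q_l\oplus Q'\to Z$ is onto.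
- If $(p,q')$ is in the kernel, the image of $p$ in $Z$ lies in $Z'$. By the choice of the $z_j$, the coefficients of $p$ vanish modulo $J$, that is, $p\in JQ_l$. So $J^{l-1}(p,q')=0$.

So the kernel is killed by $J^{l-1}$ and has a resolution of length $\le l-2$ by induction. Splicing gives the resolution of $Z$. $\square$

**Lemma 8.** Let $N'$ be a $\Lambda$-module and $r\ge0$. If every $Z$ without nonzero projective summands has a $(\Lambda\oplus N')$-resolution of length $\le r$, then every such $Z$ has a $(\Lambda\oplus\Omega N')$-resolution of length $\le r$.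

*Proof.* **Step 1: write $Z$ as a syzygy.** Let $Z$ have no nonzero projective summand, $Z\subseteq I(Z)$ an injective envelope and $Z'=I(Z)/Z$. If $Z'$ had a nonzero projective summand $P$, the map $I(Z)\to Z'\to P$ would split and $Z$ would lie in its kernel, a proper direct summand of $I(Z)$; this contradicts the envelope property. So $Z'$ has no nonzero projective summand. If $I(Z)\to Z'$ were not a projective cover, its kernel $Z$ would contain a nonzero direct summand of $I(Z)$, which is then a nonzero projective summand of $Z$. So it is a projective cover, and $Z=\Omega Z'$.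

**Step 2: apply $\Omega$ to a resolution of $Z'$.** Take a $(\Lambda\oplus N')$-resolution $0\to L_r\to\cdots\to L_0\to Z'\to0$ and split it into short exact sequences
$$0\to K_{i+1}\to L_i\to K_i\to0\quad(0\le i<r),\qquad K_0=Z',\ K_r=L_r .$$
They are $\operatorname{Hom}_\Lambda(\Lambda\oplus N',-)$-exact, since by left exactness $\operatorname{Hom}(\Lambda\oplus N',K_i)$ is the kernel at the next place of the exact complex. The horseshoe lemma gives an epimorphism $\tilde P_i=P(K_{i+1})\oplus P(K_i)\to L_i$ compatible with the projective covers of $K_{i+1}$ and $K_i$. The kernels form an exact sequence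
$$0\to\Omega K_{i+1}\to E_i\to\Omega K_i\to0,\qquad E_i\cong\Omega L_i\oplus(\text{projective})\in\operatorname{add}(\Lambda\oplus\Omega N').$$

**Step 3: these sequences are $\operatorname{Hom}_\Lambda(\Lambda\oplus\Omega N',-)$-exact.** For $\Lambda$ this is clear. Let $\varphi:\Omega N'\to\Omega K_i$. As $P(K_i)$ is injective, $\varphi$ extends to $\hat\varphi:P(N')\to P(K_i)$, which induces $\psi:N'\to K_i$. Lift $\psi$ to $\psi':N'\to L_i$, lift $\psi'$ to $\hat\chi:P(N')\to\tilde P_i$, and let $\chi:\Omega N'\to E_i$ be the restriction of $\hat\chi$. Both $\hat\varphi$ and the composite $P(N')\xrightarrow{\hat\chi}\tilde P_i\to P(K_i)$ lift $\psi$, so $\hat\varphi$ minus the composite is a map $\delta:P(N')\to\Omega K_i$. As $P(N')$ is projective and $E_i\to\Omega K_i$ is onto, $\delta$ lifts to $E_i$. So $\varphi$, which is the image of $\chi$ plus $\delta|_{\Omega N'}$, lifts to $E_i$.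

Splicing gives the resolution $0\to\Omega L_r\to E_{r-1}\to\cdots\to E_0\to\Omega Z'=Z\to0$. $\square$

**Conclusion: $\operatorname{gl\,dim}A\le4$.** Start from Lemma 7 and apply Lemma 8 with $N'=N$ and then with $N'=\Omega N$. Every $Z$ without nonzero projective summands has an $M$-resolution of length $\le2$. Adding a projective summand to $L_0$, we get the same for every $Z$.

Recall that the finitely generated projective right $A$-modules are the $\operatorname{Hom}_\Lambda(M,M')$ with $M'\in\operatorname{add}M$, and that every right $A$-linear map $\operatorname{Hom}_\Lambda(M,M')\to\operatorname{Hom}_\Lambda(M,V)$ is induced by a unique $\Lambda$-linear map $M'\to V$ (clear for $M'=M$, hence for summands of sums of copies of $M$). So a finitely generated right $A$-module $F$ has a presentation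
$$\operatorname{Hom}_\Lambda(M,M_1)\to\operatorname{Hom}_\Lambda(M,M_0)\to F\to0$$
induced by some $g:M_1\to M_0$ in $\operatorname{add}M$. The kernel of the first map is $\operatorname{Hom}_\Lambda(M,\ker g)$. Applying $\operatorname{Hom}_\Lambda(M,-)$ to an $M$-resolution of $\ker g$ of length $\le2$ shows that this kernel has projective dimension $\le2$. So $F$ has projective dimension $\le4$.

## 9. Proof of Theorem 1

**Step 1: nonexistence.** By Lemma 6, $\Lambda$, $M$ and $A$ are in the setting of Section 4. By Section 8, $\operatorname{gl\,dim}A<\infty$. By Lemma 5, $\nu_Y\equiv\dim Y\pmod2$ for the four summands, none of which has dimension $1$. By Lemma 4, no torsionless left $A$-module satisfies (a), (b), (c).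

**Step 2: $\operatorname{proj\,dim}G\ge2$.** This is for the exact value of the global dimension, and the parity lemma helps again. Suppose $\operatorname{proj\,dim}G\le1$. The minimal projective resolution of $G=\operatorname{Hom}_\Lambda(M,K)$ is induced by maps $M_1\to M_0\to K$ with $M_0,M_1\in\operatorname{add}M$. Multiplying by $e_\Lambda$, that is, applying $\operatorname{Hom}_\Lambda(\Lambda,-)$, we see that $0\to M_1\to M_0\to K\to0$ is exact.

- $\Lambda$ is not a summand of $M_1$. Such a summand, being injective, would split off in $M_0$. Then $\operatorname{Hom}_\Lambda(M,M_1)\to\operatorname{Hom}_\Lambda(M,M_0)$ would map a copy of $e_\Lambda A$ onto a nonzero direct summand, although by minimality its image lies in the radical.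
- $\Lambda$ is not a summand of $M_0$. The space $Ge_\Lambda=\operatorname{Hom}_\Lambda(\Lambda,K)$ is spanned by the canonical map $\kappa:\Lambda\to K$. Choose an epimorphism $u:J\to K$ and a lift $v:\Lambda\to J$ of $\kappa$, so $\kappa=uv$ with $u\in Ge_J$. As $J\not\cong\Lambda$, $v\in e_JAe_\Lambda\subseteq\operatorname{rad}A$. So $Ge_\Lambda\subseteq G\operatorname{rad}A$, and $e_\Lambda A$ does not occur in the projective cover of $G$.

So $\mu_\Lambda=0$, which contradicts Lemma 3, where $\mu_\Lambda$ is odd.

**Step 3: a right module of projective dimension $4$.** The left linear map $\Lambda\to\Lambda^4$, $\lambda\mapsto(\lambda x,\lambda y,\lambda z,\lambda w)$, has kernel $\{\lambda:\lambda J=0\}=Ks\cong K$, because $J=x\Lambda+y\Lambda+z\Lambda+w\Lambda$. Applying $\operatorname{Hom}_\Lambda(M,-)$ to $0\to K\to\Lambda\to\Lambda^4$ gives an exact sequence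
$$0\to G\to e_\Lambda A\to(e_\Lambda A)^4\to F\to0 .$$
Let $F'$ be the image of the middle map. As $G$ is not projective, $0\to G\to e_\Lambda A\to F'\to0$ does not split, so $F'$ is not projective and $\operatorname{proj\,dim}F'=\operatorname{proj\,dim}G+1$. In the same way $\operatorname{proj\,dim}F=\operatorname{proj\,dim}F'+1$. So $\operatorname{proj\,dim}F=\operatorname{proj\,dim}G+2\ge4$. Together with Section 8, $\operatorname{gl\,dim}A=4$. $\blacksquare$

## 10. Raising the global dimension by one with a triangular matrix algebra

Call a finite dimensional algebra *bad* if no torsionless left module over it satisfies (a), (b), (c). Keep $A$ as above; it is the case $d=4$ of Theorem 2. Let $B$ be a basic bad $K$-algebra with $\operatorname{gl\,dim}B=d$ and $4\le d<\infty$. We construct a basic bad algebra $T$ with $\operatorname{gl\,dim}T=d+1$. Induction then proves the first sentence of Theorem 2.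

**Construction.** Let $R=e_JA/e_J\operatorname{rad}A$, the one-dimensional simple right $A$-module at the summand $J$ of $M$. Then $R\operatorname{rad}A=0$, $Re_J=R$ and $Re_\Lambda=0$. Since $\dim e_JA\ge\dim\operatorname{Hom}_\Lambda(\Lambda,J)=8$, $R$ is not its own projective cover $e_JA$, so it is not projective and
$$p:=\operatorname{proj\,dim}R\in\{1,2,3,4\}.$$
Let $S$ be a simple left $B$-module of projective dimension $d$, and put $Y_0=\Omega^pS$. As $p\le4\le d$, $Y_0\neq0$ and $\operatorname{proj\,dim}Y_0=d-p$. As $p\ge1$, $Y_0$ is a submodule of a projective module, so it is torsionless. Put $U=Y_0\otimes_KR$, a $B$-$A$-bimodule, and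
$$T=\begin{pmatrix}A&0\\U&B\end{pmatrix}.$$
Let $e_1,e_2$ be the identities of $A$ and $B$. A left $T$-module is a triple $(X,Y,\theta)$ with a left $A$-module $X=e_1(-)$, a left $B$-module $Y=e_2(-)$ and a $B$-linear map $\theta:U\otimes_AX\to Y$. A homomorphism is a pair $(g,h)$ compatible with the structure maps. (If $A=B=U=K$, these are the linear maps $X\to Y$.) We write $(X,0)$ and $(0,Y)$ when one component is $0$. Then
$$Te_1=(A,U,\mathrm{id}),\quad Te_2=(0,B),\quad e_1T=A\ (\text{so } e_1Te_2=0),\quad e_2T=U\oplus B .$$
The ideal with entries $\operatorname{rad}A,U,\operatorname{rad}B$ is nilpotent with semisimple quotient $A/\operatorname{rad}A\times B/\operatorname{rad}B$, so it is $\operatorname{rad}T$, and $T$ is basic.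

**Step 1: $\operatorname{gl\,dim}T=d+1$.** We compute minimal syzygies of the simple modules, which are $(0,Y)$ and $(X,0)$ with $Y$, $X$ simple. The functor $Y\mapsto(0,Y)$ is exact and fully faithful and sends projective covers to projective covers. So $\Omega_T(0,Y)=(0,\Omega_BY)$, and $\operatorname{proj\,dim}_T(0,Y)=\operatorname{proj\,dim}_BY$.

Now let $X$ be any finite dimensional left $A$-module with projective cover $P_0\to X$. The map $(P_0,U\otimes_AP_0,\mathrm{id})\to(X,0)$ is onto; its source $Te_1\otimes_AP_0$ is projective; its kernel is $(\Omega X,U\otimes_AP_0)$, which lies in $(\operatorname{rad}A\cdot P_0,\,U\otimes_AP_0)=\operatorname{rad}(Te_1\otimes_AP_0)$. So this is a projective cover. The structure map of the kernel is $U\otimes_A\Omega X\to U\otimes_AP_0$, induced by the inclusion. It is zero, because $\Omega X\subseteq\operatorname{rad}A\cdot P_0$ and $U\operatorname{rad}A=0$: one has $u\otimes aq=ua\otimes q=0$ for $a\in\operatorname{rad}A$. Also $U\otimes_AP_0=Y_0\otimes_K(R\otimes_AP_0)$. Hence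
$$\Omega_T(X,0)\cong(\Omega X,0)\oplus(0,Y_0)^{v_0},\qquad v_0=\dim R\otimes_AP_0 .$$
Let $P_\bullet\to X$ be the minimal projective resolution and $v_j=\dim R\otimes_AP_j$. Iterating gives
$$\Omega_T^n(X,0)\cong(\Omega^nX,0)\oplus\bigoplus_{j=0}^{n-1}\big(0,\Omega_B^{\,n-1-j}Y_0\big)^{v_j}\qquad(8)$$
for $n\ge0$. For $X\ne0$ the projective dimension of $(X,0)$ is the least $n$ with $\Omega_T^{n+1}(X,0)=0$. By (8), $\Omega_T^{n+1}(X,0)=0$ means that $n\ge\operatorname{proj\,dim}_AX$ and that $n-j>\operatorname{proj\,dim}Y_0=d-p$ for every $j\le n$ with $v_j\ne0$; here $v_j\neq0$ implies $j\le\operatorname{proj\,dim}_AX$, so under the first condition all such $j$ are covered. Therefore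
$$\operatorname{proj\,dim}_T(X,0)=\max\big(\{\operatorname{proj\,dim}_AX\}\cup\{\,j+1+(d-p):v_j\ne0\,\}\big).$$
Since $R\operatorname{rad}A=0$, the complex $R\otimes_AP_\bullet$ has zero differentials, so $v_j=\dim\operatorname{Tor}_j^A(R,X)$. The largest $j$ for which this is nonzero for some simple $X$ is $\operatorname{proj\,dim}R=p$: in the minimal projective resolution $P'_\bullet$ of $R$, the complex $P'_\bullet\otimes_AX$ has zero differentials for simple $X$, and $P'_j\otimes_AX\ne0$ for some simple $X$ exactly when $P'_j\ne0$. Taking the maximum over all simple $T$-modules,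
$$\operatorname{gl\,dim}T=\max\{4,\ d,\ p+1+(d-p)\}=d+1 .$$

Suppose from now on that $Q=(X,Y,\theta)$ is a torsionless left $T$-module satisfying (a), (b), (c). Put $D_Q=\operatorname{End}_T(Q)$ and $Q^*=\operatorname{Hom}_T(Q,T)$. By Section 3, $Q$ is finite dimensional, $Q^*\ne0$, and nonzero elements of $Q^*$ are injective.

**Step 2: the case $X=0$ is excluded because $B$ is bad.** Here $Q=(0,Y)$. Multiplying an embedding of $Q$ in a power of $T$ by $e_2$, we see that $Y$ embeds in a power of $e_2T=U\oplus B$. As a left $B$-module $U\cong Y_0$ is torsionless, so $Y$ is torsionless over $B$. Clearly $\operatorname{End}_B(Y)=D_Q$, so $Y$ satisfies (a). Since $Q^*e_2=\operatorname{Hom}_T(Q,Te_2)=\operatorname{Hom}_B(Y,B)$ and $Te_2=(0,B)$, (1) with $e=e_2$ is condition (b) for $Y$.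

For (c), let $P_\bullet\to Y$ be a $B$-projective resolution. Then $Te_2\otimes_BP_\bullet$ is a $T$-projective resolution of $Te_2\otimes_BY=(0,Y)=Q$, and $Q^*\otimes_TTe_2\otimes_BP_\bullet=Q^*e_2\otimes_BP_\bullet$. So
$$\operatorname{Tor}_k^T(Q^*,Q)\cong\operatorname{Tor}_k^B(\operatorname{Hom}_B(Y,B),Y)\quad\text{for all }k.$$
For $k=0$ the isomorphism sends $f\otimes q=f\otimes e_2q$ to $fe_2\otimes q$, and $f(q')q=f(q')e_2q$, so it respects the trace maps to $\operatorname{End}_T(Q)=\operatorname{End}_B(Y)$. By (2) over $T$ and over $B$, $Y$ satisfies (c). So $Y$ is a torsionless $B$-module with (a), (b), (c), a contradiction.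

**Step 3: if $X\ne0$, then $Y=0$ and Lemma 2 applies to $X$.** A homomorphism $Q\to Te_2=(0,B)$ kills $X$, so it is not injective, and so it is $0$. Thus $Q^*e_2=0$ and $Q^*=Q^*e_1=\operatorname{Hom}_T(Q,Te_1)\ne0$. Let $0\ne(g,h)\in\operatorname{Hom}_T(Q,Te_1)$ with $g:X\to A$. It is injective, so $g\neq0$. Choose $v\in X$ and $m\in M$ with $g(v)(m)\ne0$, and let $a\in Ae_\Lambda=\operatorname{Hom}_\Lambda(\Lambda,M)$ be the map with $a(1)=m$. Then $(g(v)a)(1)=g(v)(m)\neq0$, so $(g,h)a\ne0$ in $\operatorname{Hom}_T(Q,Te_\Lambda)$. Now $Te_\Lambda=(Ae_\Lambda,Ue_\Lambda)=(M,0)$, as $Re_\Lambda=0$. The map $(g,h)a$ is injective, so $Y=0$ and $Q=(X,0)$.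

It follows that $D_Q=\operatorname{End}_A(X)$ and $\operatorname{Hom}_T(Q,Te_\Lambda)=\operatorname{Hom}_A(X,M)\neq0$. By (1) with $e=e_\Lambda$, the evaluation map $X\otimes\operatorname{Hom}_A(X,M)\to M$ over $D_Q$ is monic. So Lemma 2 applies to $X$: $D_Q=K$, $\operatorname{Hom}_A(X,A)\cong G$, and $X$ is not projective over $A$.

**Step 4: $Q^*$ is all of $\operatorname{Hom}_A(X,A)$.** A homomorphism $(X,0)\to(A,U,\mathrm{id})$ is a map $g\in\operatorname{Hom}_A(X,A)$ such that $U\otimes_AX\to U$, $u\otimes v\mapsto ug(v)$, is zero. As $U=Y_0\otimes_KR$ with $Y_0\ne0$, the condition is $R\,g(X)=0$. We claim that it always holds. Suppose $Rg(v)\neq0$ for some $v\in X$. Since $R=Re_J$, we have $rg(v)=re_Jg(v)e_J$ for $r\in R$. As $R\operatorname{rad}A=0$, the element $e_Jg(v)e_J=g(e_Jv)e_J$ is not in $\operatorname{rad}A$, so it is invertible in the local ring $e_JAe_J$. Hence the image of the $A$-linear map $X\to Ae_J$, $v'\mapsto g(v')e_J$, contains $e_J$, and the map is onto. It splits, and $X\cong Ae_J$ because $X$ is indecomposable. This contradicts that $X$ is not projective.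

**Step 5: the parity argument over $T$.** By Steps 3 and 4, $Q^*=\operatorname{Hom}_A(X,A)\cong G$ with $Q^*e_2=0$, so $T$ acts through $T\to A$. Since $e_1T=A$ as a right $T$-module via $T\to A$, projective right $A$-modules are projective over $T$. So an $A$-projective resolution $P_\bullet$ of $G$ is a $T$-projective resolution of $Q^*$, and
$$P_\bullet\otimes_TQ=P_\bullet\otimes_Ae_1T\otimes_TQ=P_\bullet\otimes_AX .$$
Hence $\operatorname{Tor}^T_k(Q^*,Q)\cong\operatorname{Tor}^A_k(G,X)$ for all $k$, and $\chi(Q)=\sum_k(-1)^k\dim\operatorname{Tor}_k^A(G,X)$ is odd by Lemma 3. Since $\operatorname{End}_T(Q)=K$, $\operatorname{gl\,dim}T<\infty$ and (c) holds, Lemma 1 shows that $Q$ is projective. It is an indecomposable projective $T$-module with $e_1Q=X\ne0$. As $e_1Te_2=0$, it is $Te_Y$ for some summand $Y$ of $M$, and then $X=e_1Q\cong e_1Te_Y=Ae_Y$ is projective over $A$. This contradicts Step 3.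

So no such $Q$ exists: $T$ is bad, basic, and of global dimension $d+1$.

**Step 6: the equivalence in Theorem 2.** If $d\ge4$, the algebras just constructed show that "$\operatorname{gl\,dim}\le d$" does not ensure the existence of $Q$. If $d\le3$, it does, by the quoted fact. $\blacksquare$
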